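# Size-Ramsey numbers of $\ell$-paths: a lower bound of $\tfrac{11}{5}m$

## Theorem 1 and the conjecture it refutes

**Theorem 1.** Let $k\ge 2$, $1\le \ell\le k-1$, and let $n$ be such that $m=m^{(k)}_{n,\ell}=\frac{n-\ell}{k-\ell}$ is an integer with $m\ge 4\cdot 10^9$. Then
$$\hat R^{(k)}(\mathcal P^{(k)}_{n,\ell})>\tfrac{11}{5}\,m .$$

Let us unpack this.

**Definition (hypergraphs and size-Ramsey numbers).** A *$k$-graph* is a hypergraph all of whose edges are $k$-element sets of vertices. The *size-Ramsey number* $\hat R^{(k)}(\mathcal H)$ of a $k$-graph $\mathcal H$ is the minimum number of edges of a $k$-graph $\mathcal G$ such that every 2-colouring of the edges of $\mathcal G$ contains a monochromatic copy of $\mathcal H$. With $r$ colours in place of 2 we speak of the *$r$-colour size-Ramsey number*.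

**Definition ($\ell$-paths).** The *$\ell$-path* $\mathcal P^{(k)}_{n,\ell}$ is a $k$-graph on $n$ vertices, without isolated vertices, whose vertices can be ordered so that every edge is a set of $k$ consecutive vertices and two consecutive edges share precisely $\ell$ vertices.

Consecutive edges therefore start $k-\ell$ positions apart, and the $i$-th edge occupies the positions
$$(i-1)(k-\ell)+1,\ \dots,\ (i-1)(k-\ell)+k .$$
The last edge ends at position $n$, which gives exactly $m=\frac{n-\ell}{k-\ell}$ edges.

*Examples with $k=3$.* For $\ell=1$ and $n=7$ the path has the three edges $123,\ 345,\ 567$; paths with $\ell=1$ are called *loose*. For $\ell=2$ and $n=5$ it has the three edges $123,\ 234,\ 345$. For $k=2$, $\ell=1$ we get ordinary graph paths.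

The trivial lower bound has leading constant $2$: if $\mathcal G$ has at most $2m-2$ edges, split them into two colour classes of at most $m-1$ edges each, and neither class is large enough to contain a path with $m$ edges. So $\hat R^{(k)}(\mathcal P^{(k)}_{n,\ell})\ge 2m-1$. For loose paths a better bound is known: for $k\ge3$ and $n$ sufficiently large with $m^{(k)}_{n,1}\in\mathbb N$,
$$\hat R^{(k)}(\mathcal P_{n,1}^{(k)}) \ge \Big(2 + \frac{1}{2k-2}\Big) m_{n,1}^{(k)} - 4 .$$
The gain over $2$ here fades as $k$ grows. The following conjecture, whose source is "Master Thesis", https://www.math.kit.edu/iag6/~cwinter/media/master_thesis.pdf, says that for large $k$ the constant $2$ is essentially right.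

**Conjecture.** For every $\varepsilon>0$ there is $k_0$ such that for every $k\ge k_0$ there is $n_0$ such that $\hat R^{(k)}(\mathcal P^{(k)}_{n,1})\le(2+\varepsilon)\,m^{(k)}_{n,1}$ for all $n\ge n_0$ with $m^{(k)}_{n,1}\in\mathbb N$.

Theorem 1 shows that the conjecture is false. Take $\ell=1$ and any $0<\varepsilon\le\frac15$. For *every* $k\ge2$ and all large $n$ with $m=m^{(k)}_{n,1}\in\mathbb N$ we have $\hat R^{(k)}(\mathcal P^{(k)}_{n,1})>\frac{11}5m\ge(2+\varepsilon)m$. Note that the threshold $4\cdot10^9$ on $m$ depends neither on $k$ nor on $\ell$.

We shall also prove a version for more colours.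

**Theorem 3.** For every $r\ge2$ there is $m_1(r)$ such that for all $k\ge2$, $1\le\ell\le k-1$ and $m=m_{n,\ell}^{(k)}\ge m_1(r)$, the $r$-colour size-Ramsey number of $\mathcal P^{(k)}_{n,\ell}$ is greater than $(r+\frac1{2048})\,m$.

## Induced paths in the graph of $\ell$-intersections

The uniformity $k$ disappears from the problem once we replace the hypergraph by a graph on its edges. Recall that a path in a graph $L$ is *induced* if $L$ has no edges between its vertices other than those of the path. A single vertex is an induced path.

**Theorem 2.** If $L$ is a finite graph on $N\ge 4\cdot 10^9$ vertices, then $V(L)$ has a 2-colouring in which every monochromatic induced path of $L$ has fewer than $\frac5{11}N$ vertices.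

For a $k$-graph $\mathcal G$ and $1\le\ell\le k-1$, let $L_\ell(\mathcal G)$ be the graph with vertex set $E(\mathcal G)$ in which distinct $e,f$ are adjacent iff $|e\cap f|=\ell$.

**Lemma 4.** If $e_1,\dots,e_m$ are the edges, in order, of a copy of $\mathcal P^{(k)}_{n,\ell}$ in $\mathcal G$, then $e_1,\dots,e_m$ is an induced path on $m$ vertices of $L_\ell(\mathcal G)$.

*Proof.* The edges $e_i$ and $e_j$ are intervals of length $k$ whose starting points differ by $|i-j|(k-\ell)$, so
$$|e_i\cap e_j|=\max\{0,\;k-|i-j|(k-\ell)\}.$$
If $|i-j|=1$ this equals $\ell$. If $|i-j|\ge2$, then $k-|i-j|(k-\ell)\le k-2(k-\ell)=\ell-(k-\ell)<\ell$ because $k-\ell\ge1$, and $0<\ell$ because $\ell\ge1$; so the intersection has fewer than $\ell$ elements. $\blacksquare$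

The adjacency condition must be "exactly $\ell$", not "nonempty". In the path $123,234,345$ with $\ell=2$ the first and third edges meet, in one vertex, so under the second condition the path would not be induced. The converse of Lemma 4 fails: for $k=3$, $\ell=1$ the edges $123,\ 345,\ 124$ form an induced path in this order (the intersections have sizes $1$, $1$, and $2$ for the outer pair), yet they span only five vertices and are not a loose path. We need only the direction proved.

**Theorem 2 implies Theorem 1.** Let $\mathcal G$ be a $k$-graph with $N\le\frac{11}5m$ edges; we must 2-colour its edges without a monochromatic $\mathcal P^{(k)}_{n,\ell}$. If $N<m$, there is no copy at all. Otherwise $N\ge m\ge4\cdot10^9$, and we colour $E(\mathcal G)=V(L_\ell(\mathcal G))$ by Theorem 2. Every monochromatic induced path has fewer than $\frac5{11}N\le m$ vertices. By Lemma 4 a monochromatic copy would give a monochromatic induced path on $m$ vertices, so there is none. $\blacksquare$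

From now on everything happens in an arbitrary finite graph $L$ on $N$ vertices. The trivial bound corresponds to a colouring with two equal classes. To beat it we must colour so that *every induced path inside a colour class misses a constant fraction of that class*.

## Easy graphs, and a first-moment count that fails

If $L$ is complete, induced paths have at most two vertices and every colouring works. If $L$ is bipartite, colour it properly: every monochromatic path is a single vertex. For a general $L$ the natural choice is to colour every vertex independently and uniformly at random, and the natural analysis is a union bound over long induced paths: a given path on $p$ vertices is monochromatic with probability $2\cdot2^{-p}$.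

This count already fails on a graph of maximum degree 4. Let $N=2t$, let $V_1,\dots,V_t$ be independent pairs of vertices, and join $V_i$ completely to $V_{i+1}$ for every $i<t$. Choosing one vertex from each $V_i$ gives an induced path on $t=N/2$ vertices, and there are $2^{N/2}$ such choices. The expected number of monochromatic ones is $2^{N/2}\cdot2\cdot2^{-N/2}=2$, so the first moment does not even exclude an induced path on half of all vertices. The random colouring itself is not at fault here: a red path through all the pairs needs a red vertex in each pair, which has probability $(3/4)^{N/2}$. What fails is treating the paths one at a time. We need an argument that, for a fixed colouring, bounds all induced paths in a colour class at once, using only quantities that do not mention the path.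

## Excess and deficit in bounded degree

Fix a colouring and a colour class $R$. For $v\in R$ let $Y_v$ be the number of its $L$-neighbours in $R$. Let $P\subseteq R$ be the vertex set of an induced path and $D=R\setminus P$ the part of the class that it misses. An interior vertex of the path has *exactly two* neighbours in $P$. This constrains $v$ in two ways.

- If $Y_v>2$ and $v\in P$, then at least $Y_v-2$ of the same-coloured neighbours of $v$ lie in $D$. Call this the *excess* of $v$.
- If $Y_v<2$, then $v$ cannot be an interior vertex of the path. Call $2-Y_v$ the *deficit* of $v$.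

In a random colouring of a graph with bounded degrees, a constant fraction of the vertices has $Y_v\ne2$. Each deficit vertex lies in $D$ or is an end of the path. For the excess, count edges between $P$ and $D$:
$$\sum_{v\in P}(Y_v-2)^+\le\sum_{v\in D}Y_v,\qquad x^+=\max(x,0).$$
With bounded degrees the right side is $O(|D|)$, so a large total excess in $P$ forces $D$ to be large.

In our problem the degrees of $L$ are not bounded, and there the edge count says nothing. In the complete bipartite graph $K_{h,N-h}$ let $D$ be the set of red vertices on the side of size $h$, and let $P$ be all other red vertices. Every $v\in P$ has $Y_v=|D|$, and $\sum_{D}Y_v=|P||D|$, so the displayed inequality holds although $|D|\le h$ may be tiny compared with $N$. (This $P$ is not a path if it is large; the point is that the edge count cannot tell.) A few hubs absorb the entire excess.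

So we should count edges in a subgraph $H\subseteq L$ of bounded degree. The excess argument survives for any such $H$, because it only needs that a path vertex has at most two neighbours in $P$. The deficit argument does not: it needs the path edges to be visible in $H$. For instance, if $H$ has no edges, every vertex has $H$-deficit 2, and yet $P$ may be any path.

The remedy is to choose $H$ *edge-maximal* among the subgraphs of maximum degree at most $T$. A path edge that is not in $H$ must then touch a vertex of full degree $T$ in $H$. A vertex can escape its deficit only by having a path-neighbour of full degree; each such vertex helps at most two others, and it pays for this with a large expected excess of its own. The next section turns this trade into one inequality.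

## Edge-maximal $H$ and one inequality for all paths

Let $T\ge1$ be an integer. Among the spanning subgraphs of $L$ with maximum degree at most $T$ (the empty one qualifies) choose one, $H$, that is edge-maximal. Put
$$S=\{v: d_H(v)=T\},\qquad A=V(L)\setminus S=\{v:d_H(v)\le T-1\}.$$
*Every edge of $L$ with both ends in $A$ belongs to $H$*: otherwise we could add it to $H$ and all degrees would still be at most $T$.

*Example.* Let $L$ be a star with more than $T\ge2$ leaves. Then $H$ keeps exactly $T$ of its edges, $S$ consists of the centre, and the leaves outside $H$ have $d_H=0$. All the edges lost touch the centre.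

Colour $V(L)$ with any number of colours, and let $X_v$ be the number of $H$-neighbours of $v$ having the same colour as $v$. For constants $\lambda,\mu\ge0$ define, for integers $0\le x\le T$,
$$f(x)=\min\{1-\lambda x,\ \lambda(x-2)^++\mu(2-x)^+\},\qquad g(x)=\min\{1-\lambda x,\ \lambda(x-2)^+-2\mu\},$$
and set $\varphi(v)=f(X_v)$ for $v\in A$, $\varphi(v)=g(X_v)$ for $v\in S$.

**Lemma 5.** For every colouring, every colour class $R$, and the vertex set $P\subseteq R$ of any induced path of $L$, the set $D=R\setminus P$ satisfies
$$|D|\ \ge\ \sum_{v\in R}\varphi(v)-2\mu .\tag{1}$$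

*Proof.*

**Step 1: excess, to show that path vertices with many $H$-neighbours push vertices into $D$.** A vertex $v\in P$ has at most two $L$-neighbours in $P$, since the path is induced. So at least $(X_v-2)^+$ of its $X_v$ same-coloured $H$-neighbours lie in $D$. Thus there are at least $\sum_{P}(X_v-2)^+$ edges of $H$ between $P$ and $D$. On the other hand, a vertex $v\in D$ is in at most $X_v$ of them. Hence
$$\sum_{v\in P}(X_v-2)^+\le\sum_{v\in D}X_v .\tag{2}$$

**Step 2: deficit, to show that path vertices with few $H$-neighbours need path-neighbours in $S$.** Let $v\in P\cap A$. The path-neighbours of $v$ that lie in $A$ are joined to $v$ by edges of $L$ inside $A$, so they are $H$-neighbours of $v$, of the same colour. There are at most $X_v$ of them. Let $s_v$ be the number of path-neighbours of $v$ in $S$.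

- If $v$ is interior, it has two path-neighbours, so $s_v\ge(2-X_v)^+$.
- If $v$ is an end of a path with at least two vertices, it has one path-neighbour, so $s_v\ge(1-X_v)^+\ge(2-X_v)^+-1$.
- If $|P|=1$, then $s_v=0\ge(2-X_v)^+-2$.

In total the ends cost at most $2$, so $\sum_{P\cap A}(2-X_v)^+\le\sum_{P\cap A}s_v+2$. The sum $\sum_{P\cap A}s_v$ counts path edges between $P\cap A$ and $P\cap S$, and each vertex of $P\cap S$ is in at most two path edges. Hence
$$\sum_{v\in P\cap A}(2-X_v)^+\le 2|P\cap S|+2 .\tag{3}$$

**Step 3: combination, to get rid of the unknown path.** By (2) and (3), adding $\lambda$ and $\mu$ times "left side minus right side" to $|D|$ does not increase it: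
$$|D|\ \ge\ |D|+\lambda\Big[\sum_{v\in P}(X_v-2)^+-\sum_{v\in D}X_v\Big]+\mu\Big[\sum_{v\in P\cap A}(2-X_v)^+-2|P\cap S|-2\Big].$$
Sort the right side by vertices of $R$. A vertex of $D$ contributes $1-\lambda X_v$. A vertex of $P\cap A$ contributes $\lambda(X_v-2)^++\mu(2-X_v)^+$. A vertex of $P\cap S$ contributes $\lambda(X_v-2)^+-2\mu$. The remaining constant is $-2\mu$. Whether or not $v$ lies on the path, its contribution is at least $\varphi(v)$, because $f$ and $g$ are the minima of the two possibilities. This is (1). $\blacksquare$

The additive constant in (3) can be attained. In the star example, take a path leaf–centre–leaf whose two leaves are isolated in $H$, all of one colour. The two deficits sum to $4$, and $2|P\cap S|+2=4$.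

The right side of (1) does not mention $P$. The minimum in the definition of $\varphi$ replaces the union bound.

## From expectations to a good colouring

Now colour $V(L)$ independently and uniformly with $r\ge2$ colours. Conditionally on the colour of $v$, each $H$-neighbour of $v$ has that colour with probability $\frac1r$, independently, so $X_v\sim\mathrm{Bin}(d_H(v),\frac1r)$. For a colour class $R$ let
$$Z_R=\sum_{v\in V(L)}\mathbf 1[v\in R]\,(1-\varphi(v)).$$
By (1), every induced path inside $R$, with vertex set $P$, satisfies
$$|P|=|R|-|D|\le Z_R+2\mu .\tag{4}$$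

**Lemma 6.** Suppose that $c$ is a constant with
$$\mathbb E f(\mathrm{Bin}(d,\tfrac1r))\ge c\quad(0\le d\le T-1),\qquad \mathbb E g(\mathrm{Bin}(T,\tfrac1r))\ge c,\tag{5}$$
and that $B$ is an upper bound for all values $1-f(x)$ $(0\le x\le T-1)$ and $1-g(x)$ $(0\le x\le T)$. Then for each colour class $R$ and every $t>\frac{1-c}r$,
$$\Pr(Z_R\ge tN)\le\frac{B^2(1+T^2)}{\big(t-\frac{1-c}r\big)^2N}.$$

*Proof.*

**Step 1: the mean.** By (5), conditionally on $v\in R$ we have $\mathbb E\,\varphi(v)\ge c$, whether $v\in A$ or $v\in S$. Since $\Pr(v\in R)=\frac1r$, summing over $v$ gives $\mathbb E Z_R\le\frac{1-c}rN$.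

**Step 2: the variance.** Since $f(x),g(x)\le1-\lambda x\le1$, each summand of $Z_R$ lies in $[0,B]$. The summand of $v$ depends only on the colours of $v$ and its $H$-neighbours. If $v,w$ are at $H$-distance greater than $2$ (or in different components of $H$), these sets of vertices are disjoint, so the summands are independent and have covariance $0$. For each $v$ at most $1+T+T(T-1)=1+T^2$ vertices $w$, including $v$ itself, are at $H$-distance at most $2$. For two random variables with values in $[0,B]$, the mean of the product and the product of the means both lie in $[0,B^2]$, so the covariance is at most $B^2$ in absolute value. Therefore $\mathrm{Var}\,Z_R\le B^2(1+T^2)N$.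

**Step 3: Chebyshev's inequality.** The event $Z_R\ge tN$ implies $Z_R-\mathbb EZ_R\ge(t-\frac{1-c}r)N$. By Chebyshev its probability is at most $\mathrm{Var}\,Z_R$ divided by the square of this number, which is the bound claimed. $\blacksquare$

So all that remains is to choose $T,\lambda,\mu$ such that (5) holds with some $c>0$. The requirements on $\mu$ pull in opposite directions. In $A$ a vertex of small degree has little excess, and one with $d_H(v)\le2$ has none, so it relies on the deficit term $\mu(2-x)^+$ and wants $\mu>0$. In $S$ a vertex pays $2\mu$ and must recover it from the excess term $\lambda(x-2)^+$, so $\mu$ must be small compared with $\lambda$ times the mean excess. Large $T$ makes the excess large, but then $1-\lambda x$ must be kept positive for typical $x$, so $\lambda$ must be small. We make two choices: a rough one for all $r$, and a careful one for $r=2$.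

## Rough constants for $r$ colours: proof of Theorem 3

Let $T=4r$, $\lambda=\frac1{8r}$, $\mu=\frac1{16r}$.

**Step 1: the minimum in $f$ and $g$ is always the second term.** For $0\le x\le4r$ we have $\lambda x\le\frac12$, so $1-\lambda x\ge\frac12$. For $x\ge2$ the second term of $f$ is $\lambda(x-2)\le\frac12$; for $x\le2$ it is at most $2\mu=\frac1{8r}\le\frac12$. The second term of $g$ is at most $\lambda(x-2)^+\le\frac12$.

**Step 2: condition (5).** Put
$$c_r=\frac1{8r}\Big(1-\frac1r\Big)^{4r-1}.$$

*On $A$.* For $d\le4r-1$ and $X\sim\mathrm{Bin}(d,\frac1r)$ we have $f(X)\ge2\mu\,\mathbf 1[X=0]$, so $\mathbb Ef(X)\ge\frac1{8r}(1-\frac1r)^d\ge c_r$.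

*On $S$.* For $X\sim\mathrm{Bin}(4r,\frac1r)$ we have $\mathbb EX=4$ and $g(X)\ge\lambda(X-2)-2\mu$, so $\mathbb Eg(X)\ge\frac{2}{8r}-\frac1{8r}=\frac1{8r}\ge c_r$.

**Step 3: a lower bound for $c_r$.** The sequence $(1-\frac1r)^r$ is nondecreasing: apply the inequality between arithmetic and geometric means to the $r+1$ numbers $1,\,1-\frac1r,\dots,1-\frac1r$, whose mean is $\frac{r}{r+1}=1-\frac1{r+1}$. Its value at $r=2$ is $\frac14$. Hence $(1-\frac1r)^{4r-1}>(1-\frac1r)^{4r}\ge\frac1{256}$, and
$$c_r>\frac1{8r}\cdot\frac1{256}=\frac1{2048r}.$$

**Step 4: choosing the colouring.** Since $0<c_r<1$,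
$$\frac r{1-c_r}>r(1+c_r)=r+rc_r>r+\frac1{2048},$$
that is, $\frac{1-c_r}r\,(r+\frac1{2048})<1$. Fix $\eta=\eta(r)>0$ so small that
$$\Big(\frac{1-c_r}r+\eta\Big)\Big(r+\frac1{2048}\Big)<1.\tag{6}$$
By Step 1, $f,g\ge-2\mu$, so $1-f$ and $1-g$ are at most $1+\frac1{8r}$, and we may take $B=2$ in Lemma 6. With $t=\frac{1-c_r}r+\frac\eta2$ we get, for each of the $r$ classes,
$$\Pr(Z_R\ge tN)\le\frac{4(1+16r^2)}{(\eta/2)^2N}=\frac{16(1+16r^2)}{\eta^2N}.$$
Let $N_1=N_1(r)$ be such that for all $N\ge N_1$ this is less than $\frac1r$ and also $2\mu\le\frac\eta2N$. Then for $N\ge N_1$ some $r$-colouring of $V(L)$ has $Z_R<tN$ for all $r$ classes, and by (4) every monochromatic induced path has fewer than $tN+\frac\eta2N=(\frac{1-c_r}r+\eta)N$ vertices.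

**Step 5: back to hypergraphs.** Let $m_1(r)=N_1(r)$, let $m\ge m_1(r)$, and let $\mathcal G$ be a $k$-graph with $N\le(r+\frac1{2048})m$ edges. If $N<m$, there is no copy of $\mathcal P^{(k)}_{n,\ell}$. Otherwise $N\ge m\ge N_1$. Colour $E(\mathcal G)=V(L_\ell(\mathcal G))$ by Step 4. By (6), every monochromatic induced path has fewer than $(\frac{1-c_r}r+\eta)(r+\frac1{2048})m<m$ vertices, so by Lemma 4 there is no monochromatic copy of $\mathcal P^{(k)}_{n,\ell}$. $\blacksquare$

For $r=2$ and $\ell=1$ this already refutes the conjecture, with $\varepsilon=\frac1{2048}$. For $\frac{11}5$ we need better numbers.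

## The constants $T=14$, $\lambda=\frac1{10}$, $\mu=\frac3{20}$: proof of Theorem 2

Let $r=2$. We multiply by $20$ to work with integers:
$$20f(x)=\min\{20-2x,\ 2(x-2)^++3(2-x)^+\},\qquad 20g(x)=\min\{20-2x,\ 2(x-2)^+-6\}.$$

| $x$ | 0 | 1 | 2 | 3 | 4 | 5 | 6 | 7 | 8 | 9 | 10 | 11 | 12 | 13 | 14 |
|---|---|---|---|---|---|---|---|---|---|---|---|---|---|---|---|
| $20f(x)$ | 6 | 3 | 0 | 2 | 4 | 6 | 8 | 6 | 4 | 2 | 0 | −2 | −4 | −6 | – |
| $20g(x)$ | −6 | −6 | −6 | −4 | −2 | 0 | 2 | 4 | 4 | 2 | 0 | −2 | −4 | −6 | −8 |

The term $20-2x$ takes over in $f$ from $x=6$ on (at $x=6$ both terms are $8$), and in $g$ from $x=8$ on (at $x=7$ the terms are $6$ and $4$, at $x=8$ they are $4$ and $6$).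

**Step 1: the expectation on $S$.** For $X\sim\mathrm{Bin}(14,\frac12)$ the weights times $2^{14}$ are $1,14,91,364,1001,2002,3003,3432,3003,2002,1001,364,91,14,1$. Hence
$$2^{14}\cdot20\,\mathbb E g(X)=-6-84-546-1456-2002+0+6006+13728+12012+4004+0-728-364-84-8=30472,$$
the positive terms summing to $35750$ and the negative ones to $-5278$. So
$$20\,\mathbb Eg(X)=\frac{30472}{16384}=\frac{3809}{2048}\approx1.8599 .$$

**Step 2: the expectations on $A$.** For $X\sim\mathrm{Bin}(d,\frac12)$ with $0\le d\le13$ we have $2^d\cdot20\,\mathbb Ef(X)=\sum_{x=0}^d\binom dx\,20f(x)$. The terms, in the order $x=0,1,\dots,d$, are as follows.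

| $d$ | $\sum_x\binom dx\,20f(x)$ | $20\,\mathbb Ef(X)$ |
|---|---|---|
| 0 | $6$ | $6$ |
| 1 | $6+3=9$ | $\frac92=4.5$ |
| 2 | $6+6+0=12$ | $\frac{12}4=3$ |
| 3 | $6+9+0+2=17$ | $\frac{17}8=2.125$ |
| 4 | $6+12+0+8+4=30$ | $\frac{30}{16}=1.875$ |
| 5 | $6+15+0+20+20+6=67$ | $\frac{67}{32}\approx2.09$ |
| 6 | $6+18+0+40+60+36+8=168$ | $\frac{168}{64}=2.625$ |
| 7 | $6+21+0+70+140+126+56+6=425$ | $\frac{425}{128}\approx3.32$ |
| 8 | $6+24+0+112+280+336+224+48+4=1034$ | $\frac{1034}{256}\approx4.04$ |
| 9 | $6+27+0+168+504+756+672+216+36+2=2387$ | $\frac{2387}{512}\approx4.66$ |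
| 10 | $6+30+0+240+840+1512+1680+720+180+20+0=5228$ | $\frac{5228}{1024}\approx5.11$ |
| 11 | $6+33+0+330+1320+2772+3696+1980+660+110+0-2=10905$ | $\frac{10905}{2048}\approx5.32$ |
| 12 | $6+36+0+440+1980+4752+7392+4752+1980+440+0-24-4=21750$ | $\frac{21750}{4096}\approx5.31$ |
| 13 | $6+39+0+572+2860+7722+13728+10296+5148+1430+0-156-52-6=41587$ | $\frac{41587}{8192}\approx5.08$ |

The smallest value is $\frac{30}{16}=\frac{3840}{2048}$, at $d=4$, and this is larger than $\frac{3809}{2048}$. So (5) holds with
$$c_0=\frac1{20}\cdot\frac{3809}{2048}=\frac{3809}{40960}.$$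
The bounds for $S$ and for the worst degree in $A$ are nearly equal. The graph of pairs that defeated the first-moment count has almost all its degrees equal to $4$; there $H=L$ and $S=\emptyset$, and it sits near this worst case in $A$.

**Step 3: concentration.** The values of $20f$ and $20g$ lie between $-8$ and $8$, so $1-f$ and $1-g$ are at most $1.4$, and we take $B=1.4$ in Lemma 6. Then
$$B^2(1+T^2)=1.96\cdot197<394 .$$
Moreover $\frac{1-c_0}2=\frac{37151}{81920}<0.4536$. With $t=0.4541$, Lemma 6 gives for each of the two colour classes
$$\Pr\big(Z_R\ge0.4541N\big)\le\frac{394}{(0.0005)^2N}=\frac{394}{2.5\cdot10^{-7}N}\le\frac{394}{1000}<\frac12\qquad(N\ge4\cdot10^9).$$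

**Step 4: conclusion.** The two failure probabilities sum to less than $1$, so some colouring has $Z_R<0.4541N$ for both classes. By (4), with $2\mu=0.3$, every monochromatic induced path has fewer than
$$0.4541N+0.3<0.4542N<\tfrac5{11}N$$
vertices, since $\frac5{11}=0.4545\ldots$. This proves Theorem 2, and with it Theorem 1. $\blacksquare$

**Remark (the limiting constant).** The same constants give, for all $k\ge2$ and $1\le\ell\le k-1$,
$$\liminf_{n\to\infty}\frac{\hat R^{(k)}(\mathcal P^{(k)}_{n,\ell})}{m^{(k)}_{n,\ell}}\ \ge\ \frac2{1-c_0}=\frac{81920}{37151}\approx2.205,$$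
the liminf being over $n$ with $m^{(k)}_{n,\ell}\in\mathbb N$. Indeed, let $\eta>0$. By Lemma 6 with $t=\frac{1-c_0}2+\frac\eta2$ and by (4), for all sufficiently large $N$ some 2-colouring has no monochromatic induced path on $(\frac{1-c_0}2+\eta)N$ or more vertices. As in the deduction of Theorem 1, for large $m$ no $k$-graph with at most $m/(\frac{1-c_0}2+\eta)$ edges can force a monochromatic $\mathcal P^{(k)}_{n,\ell}$; let $\eta\to0$. For $\ell=1$ and $k\ge4$ the constant exceeds $2+\frac1{2k-2}\le2+\frac16$; for $k=3$ it does not, since $2+\frac14=2.25$. No claim is made that the constant is sharp.
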